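\title{The last iterate of subgradient descent in low dimension}

\begin{abstract}
We run projected subgradient descent with step sizes $c/\sqrt t$ on convex $(1/c)$-Lipschitz functions on the unit ball of $\mathbb R^d$ and determine, up to absolute constants, the worst-case error of the last iterate after $T$ steps: it has order $\min\{d,\log T\}/(c\sqrt T)$. This disproves the conjecture that the order is $\log(\min\{d,T\})/\sqrt T$: its lower half holds, but its upper half fails, for example for $d=\lceil\log T\rceil$. For the upper bound we show that a last iterate lying far above the best iterate produces many vectors with pairwise negative inner products. For the lower bound we construct a piecewise linear function on which the method climbs repeatedly, on time windows of geometrically decreasing length, using two new coordinates for each climb.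
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Throughout, $\log$ is the natural logarithm and $|\cdot|$ is the Euclidean norm. Let $f$ be a convex function on a closed convex set $\mathcal X\subset\mathbb R^d$. A vector $g$ is a \emph{subgradient} of $f$ at $x\in\mathcal X$, written $g\in\partial f(x)$, if $f(z)\ge f(x)+g\cdot(z-x)$ for all $z\in\mathcal X$. By $\Pi_{\mathcal X}(y)$ we denote the point of $\mathcal X$ nearest to $y\in\mathbb R^d$.

Fix $c>0$, let $B$ be the closed unit ball of $\mathbb R^d$, let $f:B\to\mathbb R$ be convex and $(1/c)$-Lipschitz, and put $f^*=\min_Bf$. Projected subgradient descent starts from $x_1=0$ and iterates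
\begin{equation}\label{eq:method}
x_{t+1}=\Pi_B(x_t-\eta_tg_t),\qquad \eta_t=\frac c{\sqrt t},\qquad g_t\in\partial f(x_t),\quad |g_t|\le\frac1c .
\end{equation}
At a point where $f$ has several subgradients the iteration depends on which one is used. The rule that supplies the vectors $g_t$ is called an \emph{oracle}. In general it may depend on $t$ and on the past; it is \emph{time-independent} if $g_t=g(x_t)$ for a fixed map $g$ on $B$ with $g(x)\in\partial f(x)$ and $|g(x)|\le 1/c$. The condition $|g_t|\le1/c$ does not follow from the Lipschitz condition at boundary points: for $f=0$ and $|x|=1$, every multiple $\lambda x$ with $\lambda\ge0$ is a subgradient at $x$. The quantity we study is the worst-case error of the last iterate,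
\[
E_c(d,T)=\sup\,\bigl(f(x_{T+1})-f^*\bigr),
\]
the supremum being taken over all convex $(1/c)$-Lipschitz functions $f$ on $B$ and all oracles.

A step at time $t$ has length at most $\eta_t/c$ and so changes $f$ by at most $1/(c\sqrt t)$. Hence $1/(c\sqrt T)$ is the natural unit for the error at time $T$. One unit cannot be avoided: a linear function of small slope gives $E_c(d,T)\ge1/(8c\sqrt T)$ (Lemma~\ref{lem:linear}). A bounded number of units suffices for the \emph{best} iterate: in every dimension some $x_t$ with $T/2\le t\le T$ has error at most $5.7/(c\sqrt T)$ (see \eqref{eq:best}). But the method is not a descent method, since a step across a kink of $f$ can increase $f$, and the question is how many units the last iterate can climb above the best one.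

Shamir and Zhang proved that for fixed $c$ the error of the last iterate is $O(\log T/\sqrt T)$ in every dimension and with every oracle. In the other direction, for every $T$ and $c>0$ there are a convex $(1/c)$-Lipschitz function on the unit ball of $\mathbb R^T$ and an oracle for it with $f(x_{T+1})-f^*\ge\log T/(32c\sqrt T)$ \cite[Theorem~3.5]{lower}. So $E_c(T,T)$ has order $\log T/\sqrt T$. Since the dimension in this lower bound equals $T$, the factor $\log T$ can be read as the logarithm of the time or as the logarithm of the dimension. It is conjectured in \cite{lower} that a better rate is possible in fixed dimension and that the optimal rate is $\Theta(\log(\min\{d,T\})/\sqrt T)$. Precisely, the conjecture asserts that there are constants $0<a\le b$, depending only on $c$, with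
\begin{equation}\label{eq:conj}
a\,\frac{\log(\min\{d,T\})}{\sqrt T}\le E_c(d,T)\le b\,\frac{\log(\min\{d,T\})}{\sqrt T}\qquad\text{for all }d\ge2,\ T\ge2 .
\end{equation}
We show that the dependence on the dimension is linear, not logarithmic, until it saturates at $\log T$.

\begin{theorem}\label{thm:main}
For all $c>0$, $d\ge1$ and $T\ge2$,
\[
\frac1{100}\cdot\frac{\min\{d,\log T\}}{c\sqrt T}\;\le\;E_c(d,T)\;\le\;15\cdot\frac{\min\{d,\log T\}}{c\sqrt T}.
\]
The lower bound is attained with a time-independent oracle.
\end{theorem}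

\begin{corollary}\label{cor:conj}
The lower bound in \eqref{eq:conj} holds with $a=1/(100c)$. The upper bound in \eqref{eq:conj} holds for no constant $b$.
\end{corollary}

\begin{proof}
We have $\log\min\{d,T\}\le\log T$ and $\log\min\{d,T\}\le\log d\le d$, so the first claim follows from Theorem~\ref{thm:main}. Suppose that the upper bound in \eqref{eq:conj} holds. Let $T\ge8$ and $d=\lceil\log T\rceil$. Then $3\le d\le T$, $\min\{d,\log T\}=\log T$ and $\log\min\{d,T\}=\log d\le\log(1+\log T)$. Theorem~\ref{thm:main} gives $\log T/(100c)\le b\log(1+\log T)$ for all $T\ge8$, which is false for large $T$.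
\end{proof}

For fixed $d$ the theorem gives $E_c(d,T)=\Theta(1/\sqrt T)$, so a better rate in fixed dimension is indeed possible; but a dimension of order $\log T$ already suffices for the rate $\log T/\sqrt T$ to be attained. The conjectured order differs from the true one by the factor
\[
\frac{\min\{d,\log T\}}{\log\min\{d,T\}}=
\begin{cases}
d/\log d,&2\le d\le\log T,\\
\log T/\log d,&\max\{2,\log T\}\le d\le T,\\
1,&d\ge T,
\end{cases}
\]
and it is correct on a family of pairs $(d,T)$ exactly when this factor stays bounded there.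

The constant $c$ plays no role. Replacing $(f,g_t)$ by $(cf,cg_t)$ makes $f$ $1$-Lipschitz and $|g_t|\le1$, and leaves the iterates unchanged because $\frac c{\sqrt t}g_t=\frac1{\sqrt t}(cg_t)$. Hence $E_c=E_1/c$, and it suffices to prove Theorem~\ref{thm:main} for $c=1$, $\eta_t=1/\sqrt t$.

Section~\ref{sec:lastbest} compares the last iterate with the best one for arbitrary step sizes, and Section~\ref{sec:upper} deduces the upper bound; the proof does not use the bound of Shamir and Zhang. Section~\ref{sec:model} explains the lower-bound construction for constant steps, Section~\ref{sec:construction} carries it out for the steps $1/\sqrt t$, and Section~\ref{sec:lower} completes the proof.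

\section{The last iterate versus the best iterate}\label{sec:lastbest}

In this section $\mathcal X\subset\mathbb R^d$ is any closed convex set, $f:\mathcal X\to\mathbb R$ is convex and $L$-Lipschitz, $x_1\in\mathcal X$, and $x_{t+1}=\Pi_{\mathcal X}(x_t-\eta_tg_t)$ with arbitrary $\eta_t>0$, $g_t\in\partial f(x_t)$, $|g_t|\le L$.

\begin{proposition}\label{prop:lastbest}
Let $1\le s\le T$, and put $\kappa=\max_{s\le t\le T}\eta_t$, $Q=\sum_{t=s}^T\eta_t$ and $\mu=\min_{s\le t\le T}f(x_t)$. Then
\begin{itemize}
\item[(i)] $f(x_{T+1})-\mu\le2(d+2)\,L^2\kappa$;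
\item[(ii)] $f(x_{T+1})-\mu\le4\bigl(2+\log_4(Q/\eta_T)\bigr)L^2\kappa$.
\end{itemize}
\end{proposition}

We use two standard consequences of the fact that $\Pi_{\mathcal X}$ fixes the points of $\mathcal X$ and is nonexpansive, $|\Pi_{\mathcal X}(y)-\Pi_{\mathcal X}(y')|\le|y-y'|$. First, for $z\in\mathcal X$ we have $|x_{t+1}-z|^2\le|x_t-z-\eta_tg_t|^2$; expanding the square and using $g_t\cdot(x_t-z)\ge f(x_t)-f(z)$ and $|g_t|\le L$, we obtain
\begin{equation}\label{eq:onestep}
|x_{t+1}-z|^2\le|x_t-z|^2-2\eta_t\bigl(f(x_t)-f(z)\bigr)+\eta_t^2L^2 .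
\end{equation}
Second, $|x_{t+1}-x_t|\le\eta_t|g_t|\le\eta_tL$, so that, with $\lambda=L^2\kappa$,
\begin{equation}\label{eq:jump}
f(x_{t+1})\le f(x_t)+\lambda\qquad(s\le t\le T).
\end{equation}

\begin{example}[dimension one]\label{ex:d1}
Let $d=1$ and let $v=x_\tau$ with $\tau\in[s,T]$ and $f(v)=\mu$. We claim that $f(x_t)\le\mu+\lambda$ for $\tau\le t\le T+1$. Let this hold for some $t\le T$. If $f(x_t)=\mu$, it holds for $t+1$ by \eqref{eq:jump}. If $f(x_t)>\mu$, then $g_t(x_t-v)>0$, so the step points toward $v$. Either the step ends between $x_t$ and $v$, and then $f(x_{t+1})\le f(x_t)$ by convexity; or it passes $v$, and then $|x_{t+1}-v|\le\kappa L$ and $f(x_{t+1})\le\mu+\lambda$. The bound $\lambda$ is attained: take $f(x)=L|x|$ on $\mathbb R$, $s=T$, $x_T=0$ and $g_T=L$.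
\end{example}

On a line, then, the only way to climb is to jump over a better point. In higher dimension a step that makes an acute angle with $v-x_t$ leaves the segment from $x_t$ to $v$, and $f$ may increase although nothing has been jumped over. What survives is \eqref{eq:onestep}: as long as $f(x_t)$ exceeds $f(v)$ by more than $\lambda/2$, the distance to $v$ shrinks. One point $v$ imposes only one condition on a position in $\mathbb R^d$, so we use many: we cut the interval $[\mu,f(x_{T+1})]$ into levels and record the last iterate below each level. The next lemma shows that, seen from $x_{T+1}$, any two recorded points make an obtuse angle.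

\begin{lemma}\label{lem:levels}
Assume $L>0$. Put $F=f(x_{T+1})$, let $A>0$, $\ell_j=F-jA\lambda$, and let $J\ge1$ be an integer with $\ell_J\ge\mu$. For $1\le j\le J$ let
\[
\tau_j=\max\{t\in[s,T]:f(x_t)\le\ell_j\},\qquad v_j=x_{\tau_j},\qquad p_j=v_j-x_{T+1},\qquad Q_j=\sum_{t=\tau_j}^T\eta_t .
\]
Then
\begin{align}
|p_i|^2&\le\lambda Q_i&&(1\le i\le J),\label{eq:short}\\
p_i\cdot p_j&\le-\bigl((j-i)A-2\bigr)\lambda Q_i&&(1\le i<j\le J).\label{eq:obtuse}
\end{align}
\end{lemma}

\begin{proof}
The time $\tau_j$ exists because $\ell_j\ge\ell_J\ge\mu$. Fix $i$. We have $f(x_t)>\ell_i$ for $\tau_i<t\le T+1$: for $t\le T$ by the definition of $\tau_i$, and for $t=T+1$ because $F>\ell_i$. By \eqref{eq:jump}, $f(x_{\tau_i})\ge f(x_{\tau_i+1})-\lambda>\ell_i-\lambda$. Therefore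
\begin{equation}\label{eq:above}
f(x_t)\ge f(v_i)\quad\text{and}\quad f(x_t)>\ell_i-\lambda\qquad(\tau_i\le t\le T).
\end{equation}
We sum \eqref{eq:onestep} over $t=\tau_i,\dots,T$ for two choices of $z$, using $L^2\sum_{t=\tau_i}^T\eta_t^2\le\lambda Q_i$.

For $z=v_i$ the initial distance $|x_{\tau_i}-z|$ is zero and the terms $f(x_t)-f(z)$ are nonnegative by \eqref{eq:above}. This gives \eqref{eq:short}: after time $\tau_i$ the iterates do not get far from $v_i$.

For $z=v_j$ with $j>i$ we have $f(v_j)\le\ell_j=\ell_i-(j-i)A\lambda$, so \eqref{eq:above} gives $f(x_t)-f(v_j)\ge((j-i)A-1)\lambda$ for $\tau_i\le t\le T$. Hence during the same period the iterates approach $v_j$ by a definite amount: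
\[
|p_j|^2\le|v_i-v_j|^2-2\bigl((j-i)A-1\bigr)\lambda Q_i+\lambda Q_i=|p_i-p_j|^2-\bigl(2(j-i)A-3\bigr)\lambda Q_i .
\]
Expanding $|p_i-p_j|^2$ and canceling $|p_j|^2$, we get
\[
2\,p_i\cdot p_j\le|p_i|^2-\bigl(2(j-i)A-3\bigr)\lambda Q_i\le-\bigl(2(j-i)A-4\bigr)\lambda Q_i
\]
by \eqref{eq:short}, which is \eqref{eq:obtuse}.
\end{proof}

The dimension enters only through the following elementary fact; for $d=1$ it says that of three nonzero numbers two have the same sign.

\begin{lemma}\label{lem:obtuse}
At most $d+1$ vectors in $\mathbb R^d$ can have pairwise negative inner products.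
\end{lemma}

\begin{proof}
Let $p_1,\dots,p_{d+2}$ be such vectors. The $d+1$ homogeneous linear equations $\sum_ib_ip_i=0$, $\sum_ib_i=0$ in $d+2$ unknowns have a nonzero solution. Since $\sum_ib_i=0$, the sets $I_+=\{i:b_i>0\}$ and $I_-=\{j:b_j<0\}$ are both nonempty. The vector $p=\sum_{i\in I_+}b_ip_i=\sum_{j\in I_-}|b_j|p_j$ satisfies $|p|^2=\sum_{i\in I_+,\,j\in I_-}b_i|b_j|\,p_i\cdot p_j<0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lastbest}]
If $L=0$ then $f$ is constant, and if $F\le\mu$ there is nothing to prove; so let $L>0$ and $F>\mu$. Given $A>0$, let $J\ge0$ be the largest integer with $F-JA\lambda\ge\mu$. Then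
\begin{equation}\label{eq:count}
F-\mu<(J+1)A\lambda ,
\end{equation}
and it remains to bound the number $J$ of levels.

(i) Let $A>2$. By \eqref{eq:obtuse} and $Q_i>0$, the vectors $p_1,\dots,p_J$ have pairwise negative inner products, so $J\le d+1$ by Lemma~\ref{lem:obtuse}. Thus $F-\mu<(d+2)A\lambda$ for every $A>2$; let $A\downarrow2$.

(ii) Let $A=4$. For $1\le i<J$, the inequalities \eqref{eq:obtuse}, Cauchy--Schwarz and \eqref{eq:short} give
\[
2\lambda Q_i\le|p_i\cdot p_{i+1}|\le|p_i|\,|p_{i+1}|\le\lambda\sqrt{Q_iQ_{i+1}},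
\]
that is, $Q_{i+1}\ge4Q_i$. If $J\ge1$, then $4^{J-1}\le Q_J/Q_1\le Q/\eta_T$, so $J\le1+\log_4(Q/\eta_T)$; this also holds for $J=0$, as $Q\ge\eta_T$. Now apply \eqref{eq:count}.
\end{proof}

Convexity of $f$ was used only through the subgradient inequality in \eqref{eq:onestep}, and the Lipschitz condition on $f$ only in \eqref{eq:jump}, which guarantees that $f(v_i)$ lies within $\lambda$ of the level $\ell_i$. The set $\mathcal X$ may be unbounded. The two parts describe two separate costs of climbing: each level requires a new dimension, and the levels must be left at geometrically spaced times before $T$.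

\section{The upper bound}\label{sec:upper}

Let $c=1$, so $L=1$ and $\eta_t=1/\sqrt t$. Proposition~\ref{prop:lastbest} is useful on a range of times on which the steps are comparable to $1/\sqrt T$, and the range must be long enough to contain a good iterate. Take $s=\lceil T/2\rceil$. For $s\le t\le T$ we have $1/\sqrt T\le\eta_t\le\kappa\le\sqrt{2/T}$, and there are $T-s+1\ge T/2$ such times. Let $x^*$ be a minimizer of $f$ on $B$ and sum \eqref{eq:onestep} with $z=x^*$ over $t=s,\dots,T$:
\[
2(\mu-f^*)\sum_{t=s}^T\eta_t\le|x_s-x^*|^2+\sum_{t=s}^T\frac1t\le4+\frac1s+\log\frac Ts\le5+\log2 .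
\]
Here the diameter of $B$ is used. Since $\sum_{t=s}^T\eta_t\ge\frac T2\cdot\frac1{\sqrt T}$, we obtain
\begin{equation}\label{eq:best}
\min_{s\le t\le T}f(x_t)-f^*\le\frac{5+\log2}{\sqrt T}\le\frac{5.7}{\sqrt T}.
\end{equation}

By \eqref{eq:best} and Proposition~\ref{prop:lastbest}(i),
\[
\sqrt T\,\bigl(f(x_{T+1})-f^*\bigr)\le5.7+2\sqrt2\,(d+2)\le15d ;
\]
the last inequality holds for $d=1$, where the left side is less than $14.2$, and the left side grows more slowly in $d$ than the right side.

For the bound in terms of $T$, note that $Q/\eta_T\le T\sqrt{2/T}\,\sqrt T\le2T$. By \eqref{eq:best} and Proposition~\ref{prop:lastbest}(ii),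
\[
\sqrt T\,\bigl(f(x_{T+1})-f^*\bigr)\le5.7+4\sqrt2\Bigl(\frac52+\frac{\log T}{\log4}\Bigr)\le19.9+4.1\log T .
\]
For $T\ge7$ we have $\log T>1.9$, hence $10.9\log T>19.9$, and the right side is at most $15\log T$. For $2\le T\le6$ we use that $f$ is $1$-Lipschitz on a set of diameter $2$: the error is at most $2\le15\log2/\sqrt6\le15\log T/\sqrt T$. The two bounds together prove the upper bound in Theorem~\ref{thm:main}.

\section{Climbing with constant steps}\label{sec:model}

During a short period before time $T$ the steps $1/\sqrt t$ are nearly equal to $1/\sqrt T$ and the iterates move little. After magnification by $\sqrt T$ we are in the following model: there is no constraint, all steps equal $1$, subgradients have norm at most $1$, and we want $f$ to rise by an amount proportional to the dimension. We work out this model by hand; the proof in Section~\ref{sec:construction} is independent of it.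

\emph{One climb.} Fix $0<r<1$ and let $f(y)=r|y|$ on $\mathbb R$. Start at $y=0$ and let the oracle return $r/2$. Then $y$ takes the values $0,-\frac r2,\frac r2,-\frac r2,\dots$, and $f$ jumps from $0$ to $r^2/2$ and stays there. (With a first answer $\gamma\in(0,r)$ the amplitudes would alternate between $\gamma$ and $r-\gamma$; the choice $\gamma=r/2$ makes them equal.)

\emph{The obstacle.} Adding up $m$ such terms gains nothing. The function $\sum_{n\le m}r|y_n|$ has gradients of norm $r\sqrt m$, so $r^2\le1/m$, and the total gain $mr^2/2$ is at most $1/2$. A steep term that keeps its height also keeps its share of the gradient.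

\emph{Storing the height.} The remedy is to transfer the height gained from the steep function $r|y|$ to a linear function of very small slope. Such a function takes up little of the norm of the gradient, and descent erodes it slowly. Introduce coordinates $(y_1,z_1,y_2,z_2)$, small slopes $\varepsilon_1,\varepsilon_2$, put $u_n=\varepsilon_nz_n$, and let $h=\max\{h_1,h_2\}$ with
\[
h_1=r|y_1|-u_1,\qquad h_2=r|y_2|-u_2+u_1 .
\]
Choose integers $K_1,K_2\ge1$ and $\varepsilon_n^2=r^2/(4K_n)$, and assume $r^2+\varepsilon_1^2+\varepsilon_2^2\le1$, so that $h$ is $1$-Lipschitz. Start at the origin, where $h_1=h_2=0$, and follow $h_1$. Then $y_1$ oscillates as above, $z_1$ increases by $\varepsilon_1$ per step, and $y_2=z_2=0$. After $i\ge1$ steps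
\[
r|y_1|=\frac{r^2}2,\qquad u_1=\frac{r^2}4\cdot\frac i{K_1},\qquad h_1-h_2=r|y_1|-2u_1=\frac{r^2}2\Bigl(1-\frac i{K_1}\Bigr).
\]
So $h=h_1$ for $i\le K_1$, and subgradients of $h_1$ are legitimate answers (Figure~\ref{fig:window}). At $i=K_1$ the two pieces tie at the value $r^2/4$. Half of the height $r^2/2$ has been lost, and the other half is now carried by the flat function $u_1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!15] (0,0) -- (-2.4,3.6) -- (2.4,3.6) -- cycle;
\draw[->] (-3.4,0) -- (3.4,0) node[right] {$y_1$};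
\draw[->] (0,-0.2) -- (0,4) node[above] {$u_1$};
\draw (-2.4,3.6) -- (0,0) -- (2.4,3.6);
\draw[dotted] (-2,0) -- (-2,2.5) (2,0) -- (2,3);
\draw[thick] (0,0) -- (-2,0.5) -- (2,1) -- (-2,1.5) -- (2,2) -- (-2,2.5) -- (2,3);
\fill (0,0) circle (2pt) (-2,0.5) circle (2pt) (2,1) circle (2pt) (-2,1.5) circle (2pt) (2,2) circle (2pt) (-2,2.5) circle (2pt) (2,3) circle (2pt);
\node[below] at (-2,0) {$-r/2$};
\node[below] at (2,0) {$r/2$};
\node at (-1,3.25) {$h_2>h_1$};
\node at (-3.1,1.9) {$h_1>h_2$};
\node[anchor=north west] at (2.05,3.1) {$u_1=r^2/4$};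
\end{tikzpicture}
\caption{The first $K_1=6$ unit steps on $h=\max\{h_1,h_2\}$, drawn in the coordinates $(y_1,u_1)$ while $y_2=z_2=0$, so that $h_1=r|y_1|-u_1$ and $h_2=u_1$. The iterates (dots) jump across the shaded cone $2u_1>r|y_1|$, where $h_2>h_1$, without landing in it, until the last one reaches its boundary. There $h_1=h_2=r^2/4$, and the oracle may switch to $h_2$.}
\label{fig:window}
\end{figure}

\emph{The second climb.} Now follow $h_2$, again with first answer $r/2$ in the coordinate $y_2$. The coordinate $y_1$ is frozen, $z_2$ increases by $\varepsilon_2$ per step and $z_1$ decreases by $\varepsilon_1$ per step. After $i\ge1$ further steps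
\[
r|y_2|=\frac{r^2}2,\qquad u_2=\frac{r^2}4\cdot\frac i{K_2},\qquad u_1=\frac{r^2}4\Bigl(1-\frac i{K_1}\Bigr).
\]
At $i=1$ the value $h_2=\frac34r^2-\varepsilon_1^2-\varepsilon_2^2$ shows the new climb on top of the stored height. For $1\le i\le K_2$,
\[
h_2-h_1=2u_1-u_2\ge\frac{r^2}4-\frac{r^2}2\cdot\frac{K_2}{K_1},
\]
which is nonnegative if $K_1\ge2K_2$; then $h_2$ remains active. At $i=K_2$ we have $h_2=u_1+u_2=\frac{r^2}4(2-K_2/K_1)$. The stored height has almost doubled if $K_2$ is much smaller than $K_1$, and it is again carried by a flat linear function, so a third piece $r|y_3|-u_3+u_1+u_2$ can take over. Each stage costs two coordinates and must be short compared with the preceding one; with geometrically decreasing $K_n$, a total of $N$ steps allows a number of stages of order $\log N$.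

Two points separate the model from \eqref{eq:method}. The steps are not constant, so the amplitude of the oscillation drifts; since the margin $h_1-h_2$ one step before the switch is only $r^2/(2K_1)$, the relative variation of the steps must be small compared with $1/K_1$. Over the last $N$ steps this variation is of order $N/T$, which leads to the condition that $N^2/T$ be small and leaves a number of stages of order $\log\sqrt T$. Moreover, the method has to spend the first $T-N$ steps without disturbing the coordinates $y_n,z_n$.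

\section{The construction for the steps $1/\sqrt t$}\label{sec:construction}

\begin{proposition}\label{prop:lower}
Let $m\ge1$, $d\ge2m+1$ and $T\ge256^{m+1}$. There are a convex $1$-Lipschitz function $f$ on $B$ and a time-independent oracle such that \eqref{eq:method} with $c=1$ satisfies $f(x_{T+1})-f^*\ge\dfrac{9m}{50\sqrt T}$.
\end{proposition}

\subsection{Windows, amplitudes and slopes}

Let $r^2=\frac9{10}$ and $K_n=16^{m-n+1}$ for $1\le n\le m$, so that $K_1=16^m$, $K_m=16$, and
\begin{equation}\label{eq:geom}
\sum_{q>n}K_q\le\frac{K_n}{15},\qquad\sum_{q=1}^m\frac1{K_q}\le\frac1{15},\qquad N:=\sum_{q=1}^mK_q\le\frac{16}{15}\,16^m .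
\end{equation}
Then $16N^2\le\frac{4096}{225}\,256^m\le256^{m+1}\le T$. Put $T_0=T-N\ge1$ and $\rho=N/T$; since $N\ge16$,
\begin{equation}\label{eq:rho}
\rho N\le\frac1{16},\qquad\rho\le\frac1{256}.
\end{equation}
Let $\theta_t=\sqrt{T/t}$ be the step size in units of $1/\sqrt T$. It is nonincreasing in $t$, and
\begin{equation}\label{eq:theta}
1\le\theta_t\le(1-\rho)^{-1/2}\le1+\rho\qquad(T_0<t\le T),
\end{equation}
because $T_0=(1-\rho)T$ and $(1+\rho)^2(1-\rho)=1+\rho(1-\rho-\rho^2)\ge1$. Let $\sigma_1=T_0+1$ and $\sigma_{n+1}=\sigma_n+K_n$, so $\sigma_{m+1}=T+1$. \emph{Window $n$} consists of the times $\sigma_n\le t<\sigma_{n+1}$.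

In window $n$ the coordinate $y_n$ will oscillate and $z_n$ will grow. The elapsed time and the amplitude after $i$ steps, equal to $i$ and $\frac12$ in the model, become
\[
S_n(i)=\sum_{j=0}^{i-1}\theta_{\sigma_n+j}\quad(0\le i\le K_n),
\]
\[
\alpha_n(0)=0,\qquad\alpha_n(1)=\tfrac12\theta_{\sigma_n},\qquad\alpha_n(i+1)=\theta_{\sigma_n+i}-\alpha_n(i)\quad(1\le i<K_n).
\]
Part (a) of the next lemma shows that $\alpha_n(K_n)>0$, so we may define $\varepsilon_n>0$ and $U_n$ by
\begin{equation}\label{eq:eps}
U_n=\varepsilon_n^2S_n(K_n)=\tfrac12r^2\alpha_n(K_n).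
\end{equation}
This choice will produce an exact tie between consecutive pieces at the end of window $n$; the number $U_n$ is the height stored in that window.

\begin{lemma}\label{lem:amp}
Let $1\le n\le m$.
\begin{itemize}
\item[(a)] $\frac12-\rho\le\alpha_n(i)\le\frac12+2\rho$ for $1\le i\le K_n$.
\item[(b)] $\varepsilon_n^2\le0.26\,r^2/K_n$ and $U_n\ge0.24\,r^2$.
\item[(c)] $2\varepsilon_n^2S_n(i)\le r^2\alpha_n(i)$ for $0\le i\le K_n$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $\sigma=\sigma_n$ and $K=K_n$, and drop the index $n$ from $S_n$, $\alpha_n$.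

(a) Two steps of the recursion give $\alpha(i+2)=\alpha(i)-(\theta_{\sigma+i}-\theta_{\sigma+i+1})$ for $i\ge1$. Hence for odd $i=2k+1$,
\[
\alpha(i)=\tfrac12\theta_\sigma-\sum_{j=1}^k\bigl(\theta_{\sigma+2j-1}-\theta_{\sigma+2j}\bigr).
\]
Since $\theta_t$ is nonincreasing with values in $[1,1+\rho]$, the sum lies in $[0,\rho]$, and $\alpha(i)\in[\frac12-\rho,\frac12+\frac\rho2]$. For even $i$ we have $\alpha(i)=\theta_{\sigma+i-1}-\alpha(i-1)\in[\frac12-\frac\rho2,\frac12+2\rho]$.

(b) Since $S(K)\ge K$, \eqref{eq:eps} and (a) give $\varepsilon_n^2\le r^2(\frac14+\rho)/K$ and $U_n\ge r^2(\frac14-\frac\rho2)$. Now use $\rho\le\frac1{256}$.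

(c) There is equality at $i=0$ and, by \eqref{eq:eps}, at $i=K$. For $1\le i<K$, dividing by the equality at $K$ turns the claim into $S(i)/S(K)\le\alpha(i)/\alpha(K)$. As $S(i)\le S(K)-1$ and $S(K)\le(1+\rho)K$,
\[
\frac{S(i)}{S(K)}\le1-\frac1{(1+\rho)K},\qquad\text{while}\qquad\frac{\alpha(i)}{\alpha(K)}\ge\frac{1-2\rho}{1+4\rho}\ge1-6\rho .
\]
It suffices that $6\rho(1+\rho)K\le1$, and indeed $6\rho(1+\rho)K\le6(1+\rho)\rho N\le\frac6{16}(1+\rho)<1$ by \eqref{eq:rho}. This is where the hypothesis $T\ge256^{m+1}$ is needed in full strength.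
\end{proof}

\subsection{The function and the path}

On $\mathbb R^{2m}$, with coordinates $(y_n,z_n)_{1\le n\le m}$ and $u_n=\varepsilon_nz_n$, let
\[
h=\max_{1\le n\le m}h_n,\qquad h_n=r|y_n|-u_n+\sum_{q<n}u_q .
\]
Write $x\in\mathbb R^d$ as $(w,\xi,\dots)$ with $w\in\mathbb R$ and $\xi\in\mathbb R^{2m}$; any remaining coordinates are ignored and stay zero. The coordinate $w$ occupies the method until time $T_0$. Put $\delta=\frac1{4\sqrt T}$, $\beta=\delta^2\sum_{t\le T_0}t^{-1/2}$ and
\[
f(x)=\max\{\delta w,\ h(\xi)-\beta\}.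
\]
Since $r|y_n|=\max\{ry_n,-ry_n\}$, the function $f$ is a maximum of finitely many affine functions. Their gradients have norm $\delta<1$ or squared norm at most
\begin{equation}\label{eq:norm}
r^2+\sum_{q=1}^m\varepsilon_q^2\le r^2\Bigl(1+\frac{0.26}{15}\Bigr)<1
\end{equation}
by Lemma~\ref{lem:amp}(b) and \eqref{eq:geom}; the value $r^2=\frac9{10}$ leaves room for the slopes $\varepsilon_q$. So $f$ is convex and $1$-Lipschitz. We shall use the following criterion, immediate from the definition: if an affine function with gradient $g$ is at most $f$ on $B$ and equals $f$ at $x$, then $g\in\partial f(x)$.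

We prescribe vectors $g_t$, define $x_1=0$, $x_{t+1}=x_t-g_t/\sqrt t$, and verify afterwards that this is a run of \eqref{eq:method}. With $e_w,e_{y_n},e_{z_n}$ the coordinate vectors, let $g_t=\delta e_w$ for $1\le t\le T_0$ (the \emph{waiting phase}), and for $t=\sigma_n+i$ in window $n$ (the \emph{main phase}) let
\[
g_t=\gamma_te_{y_n}-\varepsilon_ne_{z_n}+\sum_{q<n}\varepsilon_qe_{z_q},\qquad\gamma_t=\begin{cases}r/2,&i=0,\\(-1)^ir,&1\le i<K_n.\end{cases}
\]
By \eqref{eq:norm}, $|g_t|\le1$ for all $t$. Write $x_t=(w_t,\xi_t,0)$. Then $\xi_t=0$ for $t\le\sigma_1$, and $w_t=-\delta\sum_{k<t}k^{-1/2}$ decreases strictly until it reaches $w_{\sigma_1}=-\beta/\delta$, where it stays. The magnified point $X_t=\sqrt T\,\xi_t$ satisfies $X_{t+1}=X_t-\theta_tg_t$ in the main phase. Let $y_n(t),z_n(t)$ be its coordinates and $u_n(t)=\varepsilon_nz_n(t)$.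

\begin{lemma}\label{lem:path}
Let $1\le n\le m$.
\begin{itemize}
\item[(a)] For $t\le\sigma_n$: $y_n(t)=z_n(t)=0$.
\item[(b)] For $t=\sigma_n+i$, $0\le i\le K_n$: $y_n(t)=(-1)^ir\alpha_n(i)$ and $u_n(t)=\varepsilon_n^2S_n(i)$.
\item[(c)] For $\sigma_{n+1}\le t\le T+1$: $r|y_n(t)|=2U_n$ and $u_n(t)=U_n-D_n(t)$, where $D_n(\sigma_{n+1})=0$ and $0\le D_n(t)\le0.02\,r^2$. In particular $u_n(t)\ge r^2/5$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Before window $n$ the vectors $g_t$ have no component along $e_{y_n}$ or $e_{z_n}$.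

(b) Each step in window $n$ adds $\theta_t\varepsilon_n$ to $z_n$, hence $\theta_t\varepsilon_n^2$ to $u_n$. The first step gives $y_n(\sigma_n+1)=-\theta_{\sigma_n}r/2=-r\alpha_n(1)$, and for $1\le i<K_n$, by induction,
\[
y_n(\sigma_n+i+1)=(-1)^ir\alpha_n(i)-\theta_{\sigma_n+i}(-1)^ir=(-1)^{i+1}r\alpha_n(i+1).
\]

(c) After window $n$ the coordinate $y_n$ is frozen, with $r|y_n|=r^2\alpha_n(K_n)=2U_n$, and each step subtracts $\theta_t\varepsilon_n^2$ from $u_n$, starting from $u_n(\sigma_{n+1})=U_n$. So $D_n(t)=\varepsilon_n^2\sum_{\sigma_{n+1}\le k<t}\theta_k$. The sum has at most $\sum_{q>n}K_q\le K_n/15$ terms, each at most $1+\rho$, whence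
\[
D_n(t)\le\frac{0.26\,r^2}{K_n}\,(1+\rho)\,\frac{K_n}{15}\le0.02\,r^2,\qquad u_n(t)\ge0.24\,r^2-0.02\,r^2\ge\frac{r^2}5 .\qedhere
\]
\end{proof}

\subsection{The active piece}

The vector $g_t$ is built from $h_n$, so it is a subgradient of the maximum $h$ only if $h_n$ is the largest piece at time $t$. A future piece equals the height stored so far and catches up with $h_n$ as $u_n$ grows; Lemma~\ref{lem:amp}(c) says that this does not happen before the window ends. A past piece $h_l$ contains $-u_l$ and rises as $u_l$ is eroded, while $h_n$ contains $+u_l$ and falls; the ratio $16$ of the window lengths keeps this effect small.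

\begin{lemma}\label{lem:active}
If $t=\sigma_n+i$ with $0\le i<K_n$, then $h(X_t)=h_n(X_t)\ge0$.
\end{lemma}

\begin{proof}
All quantities are evaluated at time $t$. By Lemmas~\ref{lem:path}(b) and~\ref{lem:amp}(c), $r|y_n|=r^2\alpha_n(i)\ge2u_n$, so
\begin{equation}\label{eq:steep}
r|y_n|-u_n\ge\tfrac12r^2\alpha_n(i)\ge0 .
\end{equation}
By Lemma~\ref{lem:path}(c), $u_q\ge r^2/5$ for $q<n$. Hence $h_n\ge0$.

\emph{Future pieces.} Let $n'>n$. By Lemma~\ref{lem:path}(a), $y_{n'}=0$ and $u_q=0$ for $q>n$, so $h_{n'}=\sum_{q\le n}u_q$ and $h_n-h_{n'}=r|y_n|-2u_n\ge0$.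

\emph{Past pieces.} Let $l<n$. By Lemma~\ref{lem:path}(c), $h_l=2U_l-u_l+\sum_{q<l}u_q$, so
\[
h_n-h_l=\bigl(r|y_n|-u_n\bigr)+\sum_{l<q<n}u_q-2D_l,\qquad2D_l\le0.04\,r^2 .
\]
The first two terms on the right are nonnegative. If $n\ge l+2$, the sum is at least $u_{l+1}\ge r^2/5>0.04\,r^2$. If $n=l+1$ and $i\ge1$, then \eqref{eq:steep} and Lemma~\ref{lem:amp}(a) bound the first term below by $\frac12r^2(\frac12-\rho)\ge0.24\,r^2$. If $n=l+1$ and $i=0$, then $t=\sigma_{l+1}$ and $D_l=0$; all three terms vanish, and this is the tie at which the oracle switches. In each case $h_n\ge h_l$.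
\end{proof}

\subsection{Proof of Proposition~\ref{prop:lower}}

\emph{The projection is idle.} Since $\sum_{t\le T}t^{-1/2}\le\int_0^Tt^{-1/2}\,dt=2\sqrt T$, we have $|w_t|\le\beta/\delta\le\frac12$. By \eqref{eq:theta} and $|g_t|\le1$, $|\xi_t|\le N(1+\rho)/\sqrt T\le\frac14(1+\rho)<\frac12$, because $16N^2\le T$. So $x_t\in B$ for $t\le T+1$, and $x_{t+1}=\Pi_B(x_t-g_t/\sqrt t)$.

\emph{Waiting phase.} For $t\le\sigma_1$ we have $h(\xi_t)=h(0)=0$ and $\delta w_t\ge-\beta$, so $f(x_t)=\delta w_t$. As $\delta w\le f$ everywhere, $\delta e_w\in\partial f(x_t)$. Moreover $f(x_{\sigma_1})=-\beta$.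

\emph{Main phase.} Let $t=\sigma_n+i$ be in window $n$. The functions $h_n$ and $h$ are positively homogeneous, so $h(\xi_t)=h_n(\xi_t)\ge0$ by Lemma~\ref{lem:active}, and since $\delta w_t=-\beta$,
\[
f(x_t)=h_n(\xi_t)-\beta .
\]
As $|\gamma_t|\le r$, we have $g_t\cdot x\le h_n(\xi)$ for all $x$, hence $g_t\cdot x-\beta\le f(x)$. At $x=x_t$ there is equality, because $\gamma_ty_n(t)=r|y_n(t)|$: for $i=0$ both sides vanish, and for $i\ge1$ the sign of $y_n(t)$ is $(-1)^i$ by Lemmas~\ref{lem:path}(b) and~\ref{lem:amp}(a). Thus $g_t\in\partial f(x_t)$.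

\emph{The final value.} At $t=T+1=\sigma_{m+1}$ Lemma~\ref{lem:path}(c) gives $r|y_m|=2U_m=2u_m$, so
\[
h(X_{T+1})\ge h_m(X_{T+1})=\sum_{q=1}^mu_q(T+1)\ge\frac{mr^2}5=\frac{9m}{50}.
\]
Since $f^*\le f(x_{\sigma_1})=-\beta$,
\begin{equation}\label{eq:final}
f(x_{T+1})-f^*\ge f(x_{T+1})-f(x_{\sigma_1})\ge h(\xi_{T+1})=\frac{h(X_{T+1})}{\sqrt T}\ge\frac{9m}{50\sqrt T}.
\end{equation}

\emph{Time-independence.} The points $x_1,\dots,x_T$ are distinct. Indeed, let $t<t'\le T$. If $t<\sigma_1$, then $w_t>w_{t'}$. If $t\ge\sigma_1$, let $n$ be the window that contains $t'-1$, so $\sigma_n<t'\le\sigma_{n+1}$; since $z_n$ vanishes up to time $\sigma_n$ and increases strictly from $\sigma_n$ to $\sigma_{n+1}$, we get $z_n(t)<z_n(t')$. We may therefore put $g(x_t)=g_t$ for $t\le T$, and at every other point $x\in B$ let $g(x)$ be the gradient of one of the affine functions defining $f$ that attains the maximum at $x$. This is a time-independent oracle that generates the path above. \qed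

\begin{remark}
The coordinate $w$ is a clock, needed only for time-independence. For $\max\{0,h\}$ on the unit ball of $\mathbb R^{2m}$ the origin is a minimizer, so an oracle could answer $0$ for $T_0$ steps and then proceed as above; but it would give two different answers at the origin.
\end{remark}

\section{The lower bound}\label{sec:lower}

For small $d$ or small $T$ the waiting phase alone, run until time $T$, is enough.

\begin{lemma}\label{lem:linear}
For all $d,T\ge1$, $E_1(d,T)\ge\frac1{8\sqrt T}$, with a time-independent oracle.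
\end{lemma}

\begin{proof}
Let $f(x)=\delta w$ with $w$ the first coordinate of $x$ and $\delta=\frac1{4\sqrt T}$, and let $g(x)=\delta e_w$. The first coordinate after $t\le T$ steps is $-\delta\sum_{k\le t}k^{-1/2}\ge-\frac12$, so no projection occurs. Thus $f(x_{T+1})\ge-\delta/2$, while $f^*=-\delta$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
Let $c=1$. If $d\le2$ or $T<256^2$, then $\min\{d,\log T\}\le11.1$, since $\log256^2<11.1$, and Lemma~\ref{lem:linear} suffices because $\frac18\ge\frac{11.1}{100}$.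

Otherwise let $\Lambda=\log T/\log256\ge2$ and $m=\min\{\lfloor\frac{d-1}2\rfloor,\lfloor\Lambda\rfloor-1\}\ge1$. Then $d\ge2m+1$ and $T\ge256^{\lfloor\Lambda\rfloor}\ge256^{m+1}$, so Proposition~\ref{prop:lower} applies. For $d\ge3$ we have $\lfloor\frac{d-1}2\rfloor\ge\frac{d-2}2\ge\frac d6$. Also $\lfloor\Lambda\rfloor-1\ge\Lambda/3$: for $2\le\Lambda<3$ the left side is $1$, and for $\Lambda\ge3$ it exceeds $\Lambda-2\ge\Lambda/3$. Since $3\log256<17$, this gives $\lfloor\Lambda\rfloor-1\ge\frac1{17}\log T$. Hence $m\ge\frac1{17}\min\{d,\log T\}$, and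
\[
E_1(d,T)\ge\frac{9m}{50\sqrt T}\ge\frac9{850}\cdot\frac{\min\{d,\log T\}}{\sqrt T}\ge\frac1{100}\cdot\frac{\min\{d,\log T\}}{\sqrt T}.
\]
In both cases the oracle is time-independent.
\end{proof}

Together with Section~\ref{sec:upper} and the identity $E_c=E_1/c$, this completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
The construction shows that the linear dependence on $d$ in Proposition~\ref{prop:lastbest}(i) cannot be improved. Take $d=2m+1$, $L=1$ and $s=\sigma_1$. Then $\kappa\le(1+\rho)/\sqrt T$ by \eqref{eq:theta}, and \eqref{eq:final} gives $f(x_{T+1})-\mu\ge\frac{9m}{50\sqrt T}\ge\frac{9(d-1)}{100(1+\rho)}\,\kappa$ with $\rho\le\frac1{256}$.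
\end{remark}

\begin{thebibliography}{9}

\bibitem{lower}
\emph{Tight Analyses For Subgradient Descent I: Lower Bounds},\\
\texttt{https://www.cs.ubc.ca/\textasciitilde nickhar/papers/GradientDescent/GDJournal1.pdf}

\end{thebibliography}
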